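\title{Three positive exponents suffice for the word equation $s_0x_1^ks_1\cdots x_n^ks_n=t_0x_0^kt_1$}

\begin{abstract}
We show that if the equality $s_0x_1^ks_1\cdots x_n^ks_n=t_0x_0^kt_1$ of words in a free monoid holds for three distinct integers $k\ge 1$, then it holds for all integers $k\ge 0$. Two positive values do not suffice, and neither do three values if $k=0$ is allowed. We also describe all solutions in terms of commuting elements of the free group. The proof gives real weights to the letters, shows that the highest points of the resulting walk occur in every copy of every repeated factor, and cuts both sides at these points to obtain a shorter equation of the same kind.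
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Gamma$ be an alphabet and $\Gamma^*$ the free monoid of words over $\Gamma$. We write $\varepsilon$ for the empty word, $|w|$ for the length of $w$, and $|w|_a$ for the number of occurrences of the letter $a$ in $w$. Fix $n\ge 1$ and words $s_0,\dots,s_n$, $t_0,t_1$, $x_0,\dots,x_n$ in $\Gamma^*$. For each integer $k\ge 0$ the equality
\begin{equation}\label{eq:main}
s_0x_1^ks_1\cdots x_n^ks_n=t_0x_0^kt_1
\end{equation}
is true or false. It can be true for every $k$ even when the $x_i$ do not commute: from $(ab)^ka=a(ba)^k$ we get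
\begin{equation}\label{eq:identity}
(ab)^k\,a\,(ba)^k=a\,(baba)^k\qquad\text{for all }k\ge0 .
\end{equation}
How many values of $k$ must be tested to be sure that \eqref{eq:main} holds for all $k$?

The lengths of the two sides, and the numbers of occurrences of each letter, are affine functions of $k$, so they agree for all $k$ as soon as they agree for two values. In small cases two values settle everything. Suppose for instance that $x^ks=ty^k$ holds for $k=1$ and $k=2$. Lengths give $|x|=|y|$ and $|s|=|t|$. From $x\cdot xs=ty\cdot y=xs\cdot y$ we get $xs=sy$; comparing with $xs=ty$ gives $s=t$; and $xs=sy$ gives $x^ks=sy^k$ for all $k$. With three repeated factors on the left, however, two values are not enough.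

\begin{proposition}\label{prop:sharp}
Among the integers $k\ge0$, the equality $(ab)^k(aba)^k(ba)^k=(abababa)^k$ holds exactly for $k\in\{0,1,2\}$.
\end{proposition}

\begin{proof}
For $k=0$ both sides are empty. For $k=1$ we have $ab\cdot aba\cdot ba=abababa$, and for $k=2$ we have $abab\cdot abaaba\cdot baba=abababa\cdot abababa$. For $k\ge3$ the left side begins with $abababab$, so its eighth letter is $b$, while the eighth letter of the right side is $a$.
\end{proof}

So two positive values of $k$ do not suffice, and neither do three values $k\ge0$. The second failure is not surprising, since for $k=0$ the words $x_i$ do not appear in \eqref{eq:main}. The most optimistic guess that survives is that any three positive values suffice. By a result of Holub and Kortelainen, three consecutive integers $k\ge2$ suffice. The question whether three distinct integers $k\ge1$ suffice comes from \cite{weighted}. The answer is yes.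

\begin{theorem}\label{thm:main}
Let $n\ge1$ and $s_0,\dots,s_n,t_0,t_1,x_0,\dots,x_n\in\Gamma^*$. If \eqref{eq:main} holds for three distinct integers $k\ge1$, then it holds for all integers $k\ge0$.
\end{theorem}

To describe the solutions, regard $\Gamma^*$ as a submonoid of the free group $F(\Gamma)$ and put
\[
y_0=t_0x_0t_0^{-1},\qquad y_i=(s_0\cdots s_{i-1})\,x_i\,(s_0\cdots s_{i-1})^{-1}\quad(1\le i\le n).
\]
Since $(s_0\cdots s_{i-1})x_i^k=y_i^k(s_0\cdots s_{i-1})$, the constant words can be moved to the right one after another, and \eqref{eq:main} becomes
\begin{equation}\label{eq:group}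
y_1^k\cdots y_n^k\cdot s_0s_1\cdots s_n=y_0^k\cdot t_0t_1 .
\end{equation}

\begin{theorem}\label{thm:class}
The following are equivalent:
\begin{itemize}
\item[(a)] \eqref{eq:main} holds for three distinct integers $k\ge1$;
\item[(b)] \eqref{eq:main} holds for all integers $k\ge0$;
\item[(c)] $s_0s_1\cdots s_n=t_0t_1$, $\;y_1\cdots y_n=y_0$, and $y_0,\dots,y_n$ commute pairwise.
\end{itemize}
\end{theorem}

In \eqref{eq:identity}, for example, $y_1=ab$, $y_2=a(ba)a^{-1}=ab$ and $y_0=a(baba)a^{-1}=abab$. If all $s_i$ and $t_i$ are empty, then $y_i=x_i$, and Theorem~\ref{thm:class} gives the following.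

\begin{corollary}\label{cor:commute}
If $x_0^k=x_1^k\cdots x_n^k$ holds for three distinct integers $k\ge1$, then the words $x_0,\dots,x_n$ commute pairwise.
\end{corollary}

The proof compares numerical data of the two sides of the equation as functions of $k$. Three values are used in two ways: an affine function that is largest at the middle one of three points is constant, and a quadratic polynomial with three zeros vanishes. Section~\ref{sec:idea} shows the method on equations with two and three factors and leads to a slightly more general form of equation, the patterns of Section~\ref{sec:patterns}, which is stable under the reduction step. Sections~\ref{sec:ends}--\ref{sec:cut} prove the theorem for patterns. It yields \eqref{eq:main} for all $k\ge1$; Section~\ref{sec:group} passes from there to $k=0$ and to Theorem~\ref{thm:class}.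

\section{Heights, and the method in small cases}\label{sec:idea}

A word $w$ has $|w|+1$ \emph{vertices}, at the \emph{positions} $0,1,\dots,|w|$; the vertex at position $p$ is the end of the prefix of length $p$, and its \emph{distance to the end} is $|w|-p$. A \emph{weight} is a map $\lambda\colon\Gamma^*\to\mathbb R$ with $\lambda(vw)=\lambda(v)+\lambda(w)$; its values on the letters can be chosen freely and determine it. The \emph{height} of a vertex is the weight of the prefix that ends there. Plotting height against position turns a word into a walk. If $\lambda(x_0)=0$, the walk of $x_0^k$ is periodic, and the left side of \eqref{eq:main} has to imitate a periodic walk. The feature of the walk that we follow is its maximal height $M$ and the set of vertices of height $M$, which we call \emph{peaks}.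

\begin{example}[two factors]\label{ex:two}
Let $x_1,x_2$ be nonempty, let $x_1^kx_2^k=x_0^k$ hold for two values $k\ge1$, and let $\lambda(x_0)=0$.

\emph{First, $\lambda(x_1)=\lambda(x_2)=0$.} Applying $\lambda$ to the equation gives $\lambda(x_2)=-\lambda(x_1)$, and after replacing $\lambda$ by $-\lambda$ if necessary, $\sigma=\lambda(x_1)\ge0$. The maximal height $M$ in $x_0^k$ is the largest weight of a prefix of $x_0$, for every $k\ge1$. In $x_1^kx_2^k$ the heights are $j\sigma+\lambda(p)$ with $p$ a prefix of $x_1$, and $(k-j)\sigma+\lambda(p)$ with $p$ a prefix of $x_2$, where $0\le j\le k-1$. The largest of them is $k\sigma+c$ with $c$ independent of $k$. It equals $M$ for two values of $k$, so $\sigma=0$.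

\emph{Second, every copy of $x_1$ and of $x_2$ contains a peak.} All heights on the left are now weights of prefixes of $x_1$ or $x_2$. If no prefix of $x_2$ had weight $M$, the last peak of $x_1^kx_2^k$ would lie in the last copy of $x_1$, at distance $k|x_2|+c$ to the end, whereas in $x_0^k$ this distance does not depend on $k$. If no prefix of $x_1$ had weight $M$, the first peak would be at position $k|x_1|+c$, which is impossible for the same reason.

\emph{Third, cut at the peaks.} Assume $M>0$, so that the boundaries between copies, which have height $0$, are not peaks. Write $x_i=p_iu_iq_i$, where $u_i$ runs from the first to the last peak of $x_i$. The equation reads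
\[
p_1\,(u_1\cdot q_1p_1)^{k-1}u_1\cdot q_1p_2\cdot(u_2\cdot q_2p_2)^{k-1}u_2\,q_2=p_0\,(u_0\cdot q_0p_0)^{k-1}u_0\,q_0 .
\]
The peaks are the same on both sides. So $p_1=p_0$ and $q_2=q_0$, and what remains is an equality between sequences of factors running from one peak to the next. Regard these factors as letters of a new alphabet. Each of $q_1p_1$, $q_1p_2$, $q_2p_2$, $q_0p_0$ becomes a single letter, and the new equation is shorter.
\end{example}

The new equation is built from blocks $(ur)^{k-1}u$ with $r$ a letter. One could read it as an equation of the form \eqref{eq:main} with exponent $k-1$, but then the value $k=1$ turns into the exponent $0$, which is not allowed by Proposition~\ref{prop:sharp}. So we take equations built from such blocks as the basic object.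

\begin{example}[three factors]\label{ex:three}
Take the equation of Proposition~\ref{prop:sharp} with $\lambda(a)=3$ and $\lambda(b)=-4$, so that $\lambda(abababa)=0$. The heights in $abababa$ are $0,3,-1,2,-2,1,-3,0$. Hence $M=3$, and $(abababa)^k$ has $k$ peaks. On the left, $\lambda(ab)=-1$, $\lambda(aba)=2$, $\lambda(ba)=-1$, so the first step of Example~\ref{ex:two} fails although the equation holds for $k=1,2$. The highest vertex in $(ab)^k$ follows the first letter and has height $3$. The highest vertex in $(aba)^k$ follows the first letter of the last copy and has height $-k+2(k-1)+3=k+1$. The highest vertex in $(ba)^k$ is its start, of height $k$. For $k=1$ the left side has one peak. For $k=2$ the vertex of height $k+1$ supplies the second peak. For $k=3$ it rises above $M$; see Figure~\ref{fig:walks}.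
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.5cm,y=0.33cm]
\draw[->] (-0.5,0) -- (22,0);
\draw[dotted] (-0.5,3) node[left] {$M=3$} -- (22,3);
\draw[gray] (6,-5) -- (6,5);
\draw[gray] (15,-5) -- (15,5);
\draw[dashed,thick] (7,0) -- (8,3) -- (9,-1);
\draw[dashed,thick] (12,1) -- (13,-3) -- (14,0);
\draw[thick] (0,0) -- (1,3) -- (2,-1) -- (3,2) -- (4,-2) -- (5,1) -- (6,-3) -- (7,0) -- (8,-4) -- (9,-1) -- (10,2) -- (11,-2) -- (12,1) -- (13,4) -- (14,0) -- (15,3) -- (16,-1) -- (17,2) -- (18,-2) -- (19,1) -- (20,-3) -- (21,0);
\fill (13,4) circle (2pt);
\node at (3,-5.5) {$(ab)^3$};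
\node at (10.5,-5.5) {$(aba)^3$};
\node at (18,-5.5) {$(ba)^3$};
\end{tikzpicture}
\caption{Height against position, for $\lambda(a)=3$ and $\lambda(b)=-4$, in $(ab)^3(aba)^3(ba)^3$ (solid) and in the periodic word $(abababa)^3$ (dashed where it differs). The marked vertex has height $k+1$ in $(ab)^k(aba)^k(ba)^k$: it is below the maximum $M=3$ of the periodic walk for $k=1$, equal to it for $k=2$, and above it for $k=3$.}\label{fig:walks}
\end{figure}

This example shows what a third value gives. If the equation holds for $k_1<k_2<k_3$, a vertex whose height is affine in $k$ and equals $M$ at $k_2$ cannot exceed $M$ at $k_1$ or $k_3$, so its height is constant: accidental peaks do not occur at the middle value. The second step of Example~\ref{ex:two} also needs a new argument for three factors. Suppose $\lambda(x_i)=0$ for all $i$ in $x_1^kx_2^kx_3^k=x_0^k$, and that $x_1$ and $x_3$ contain peaks but $x_2$ does not. The first and the last peak detect nothing. But one gap between consecutive peaks has length $D+k|x_2|$, so the sum of the squares of the gaps is a quadratic polynomial in $k$ with leading coefficient $|x_2|^2$ on the left and an affine function on the right.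 These cannot agree at three values unless $x_2=\varepsilon$.

\section{Patterns}\label{sec:patterns}

\begin{definition}\label{def:pattern}
A \emph{pattern} over an alphabet consists of an integer $n\ge1$, \emph{letters} $r_0,\dots,r_n$, and words $u_0,\dots,u_n$, $s_0,\dots,s_n$, $t_0,t_1$, where $s_1,\dots,s_{n-1}$ are \emph{nonempty} and the other words may be empty. It defines, for $k\ge1$, the words
\begin{align*}
L(k)&=s_0\,(u_1r_1)^{k-1}u_1\;s_1\,(u_2r_2)^{k-1}u_2\;s_2\cdots(u_nr_n)^{k-1}u_n\;s_n,\\
R(k)&=t_0\,(u_0r_0)^{k-1}u_0\;t_1 .
\end{align*}
The factor $(u_ir_i)^{k-1}u_i$ is \emph{block} $i$. It contains $k$ \emph{copies} of $u_i$, numbered $0,\dots,k-1$.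
\end{definition}

\begin{theorem}\label{thm:pattern}
For every pattern over every alphabet, if $L(k)=R(k)$ for three distinct integers $k\ge1$, then $L(k)=R(k)$ for all $k\ge1$.
\end{theorem}

From here to the end of Section~\ref{sec:peaks} we fix a pattern and a set $K=\{k_1<k_2<k_3\}$ of positive integers with $L(k)=R(k)$ for $k\in K$. A function of $k\ge1$ is \emph{affine} if it has the form $\alpha k+\alpha'$, and $\alpha$ is its \emph{slope}. We use three facts.
\begin{itemize}
\item[(A1)] An affine function that takes the same value at two points is constant.
\item[(A2)] An affine function $f$ with $f(k_1)\le f(k_2)$ and $f(k_3)\le f(k_2)$ is constant, because its slope is both $\ge0$ and $\le0$. The same holds with both inequalities reversed.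
\item[(A3)] A polynomial of degree at most $2$ that vanishes on $K$ is zero.
\end{itemize}

\subsection*{Lengths and letters}
Put $\ell_i=|u_ir_i|\ge1$ and $\Lambda_i=\ell_1+\dots+\ell_i$, so that $0=\Lambda_0<\Lambda_1<\dots<\Lambda_n$. For any weight $\mu$, the function $\mu(L(k))-\mu(R(k))$ is affine and vanishes on $K$, so it vanishes identically by (A1). Taking for $\mu$ the length and the number of occurrences of a letter $a$, we get
\begin{equation}\label{eq:lengths}
|L(k)|=|R(k)|\quad\text{and}\quad|L(k)|_a=|R(k)|_a\qquad\text{for all }k\ge1 .
\end{equation}
The function $|L(k)|$ has slope $\Lambda_n$.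

\subsection*{Vertices}
We name the vertices so that they can be compared for different $k$. For $0\le j\le k-1$ and $0\le\rho\le|u_i|$, the \emph{block vertex} $(i,j,\rho)$ is the vertex at offset $\rho$ in copy $j$ of $u_i$; it belongs to $L(k)$ if $i\ge1$ and to $R(k)$ if $i=0$. The remaining vertices are \emph{constant vertices}: in $L(k)$ those at offsets $0,\dots,|s_0|-1$ in $s_0$, at offsets $1,\dots,|s_i|-1$ in $s_i$ for $1\le i<n$, and at offsets $1,\dots,|s_n|$ in $s_n$; in $R(k)$ those at offsets $0,\dots,|t_0|-1$ in $t_0$ and at offsets $1,\dots,|t_1|$ in $t_1$. Every vertex has exactly one name, and this is what the two conditions in Definition~\ref{def:pattern} are for. Because $r_i$ is a letter, consecutive copies of $u_i$ share no vertex and have no vertex between them. Because $s_1,\dots,s_{n-1}$ are nonempty, the last vertex of a block differs from the first vertex of the next. An empty word $s_0,s_n,t_0$ or $t_1$ contains no constant vertex.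

\subsection*{Positions and heights}
Let $\lambda$ be a weight. The \emph{drift} of block $i$ is $\sigma_i=\lambda(u_ir_i)$. Put $\beta_i=\sigma_1+\dots+\sigma_i$, with $\beta_0=0$. The prefix of $L(k)$ that ends at $(i,j,\rho)$ consists of $k-1$ factors $u_{h}r_{h}$ for each $1\le h<i$, of $j$ factors $u_ir_i$, and of words that depend only on $i$ and $\rho$. Hence, in $L(k)$, the vertex $(i,j,\rho)$ has
\begin{equation}\label{eq:block}
\begin{aligned}
\text{position}\quad & k\Lambda_{i-1}+j\ell_i+c,\\
\text{distance to the end}\quad & k(\Lambda_n-\Lambda_{i-1})-j\ell_i+c',\\
\text{height}\quad & k\beta_{i-1}+j\sigma_i+c'',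
\end{aligned}
\end{equation}
where $c,c',c''$ depend only on $i$ and $\rho$. In the same way, a constant vertex in $s_i$ has position $k\Lambda_i+c$ and height $k\beta_i+c''$, with $c,c''$ independent of $k$.

A \emph{track} is a sequence $(v(k))_{k\ge1}$, with $v(k)$ a vertex of $L(k)$, of one of three kinds: a fixed constant vertex in $s_i$; the vertex $(i,0,\rho)$ in the first copy; or the vertex $(i,k-1,\rho)$ in the last copy. Along a track, position and height are affine in $k$. The slope of the position is the \emph{speed} of the track; it equals $\Lambda_i$, $\Lambda_{i-1}$, $\Lambda_i$ for the three kinds, and the distance to the end has slope $\Lambda_n$ minus the speed. Since the $\Lambda_i$ increase strictly: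
\begin{itemize}
\item[(T)] A track of speed $0$ is a constant vertex in $s_0$ or a first-copy vertex of block $1$. A track of speed $\Lambda_n$ is a constant vertex in $s_n$ or a last-copy vertex of block $n$.
\end{itemize}

The weight $\lambda$ is \emph{balanced} if $\sigma_0=0$. For a balanced weight the right side is rigid:
\begin{itemize}
\item[(B)] In $R(k)$, the height of a constant vertex does not depend on $k$, and the height of $(0,j,\rho)$ depends only on $\rho$.
\end{itemize}
Moreover, the vertices of $R(k)$ in $t_0$ or in the first copy of $u_0$ have positions independent of $k$, and those in $t_1$ or in the last copy of $u_0$ have distances to the end independent of $k$. Since $k\ge1$, there is always a first and a last copy, and every offset $\rho$ occurs in $R(k)$. This is where $k\ge1$ is needed.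

\section{The end blocks}\label{sec:ends}

Constant words create a difficulty that is absent from the examples of Section~\ref{sec:idea}: the walk of $R(k)$ may reach its maximum only inside $t_0$ or $t_1$, and then its peaks carry no information about the blocks. If, say, the first peak is in $t_0$ and $s_0=\varepsilon$, then in $L(k)$ this peak, which stays at a fixed position, could sit in the first copy of a block $1$ that drifts downward. The following lemma excludes this. It needs three values of $k$: in Example~\ref{ex:three} the left side begins with a factor of drift $-1$.

\begin{lemma}\label{lem:ends}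
Let $\lambda$ be a balanced weight. If $s_n=\varepsilon$, then $\sigma_n=0$. If $s_0=\varepsilon$, then $\sigma_1=0$.
\end{lemma}

\begin{proof}
Let $w^R$ denote the reversal of $w$. Since $(ur)^{k-1}u=u(ru)^{k-1}$, its reversal is $(u^Rr)^{k-1}u^R$, and $\lambda(u^Rr)=\lambda(ur)$. So reversing all words gives a pattern with the same drifts, with the blocks in the opposite order and with $s_0^R$ as the last constant word. The second claim is therefore the first claim for the reversed pattern. The weight $-\lambda$ is also balanced, so it suffices to prove that $s_n=\varepsilon$ implies $\sigma_n\ge0$.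

We look for information near the right end, so we ignore the high points of $t_0$. Let $m$ be the maximal height of the vertices of $R(k)$ that are not constant vertices in $t_0$, and let $\delta$ be the distance to the end of the last such vertex of height $m$. By (B), $m$ does not depend on $k$, and this last vertex lies in $t_1$ or in the last copy of $u_0$, so $\delta$ does not depend on $k$ either. Let $p$ be the largest position of a constant vertex in $t_0$ of height $>m$, with $p=-1$ if there is none; it does not depend on $k$, and $p<|t_0|$. For all $k\ge1$, in $R(k)$:
\begin{itemize}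
\item[(R1)] every vertex at a position $>p$ has height $\le m$;
\item[(R2)] the vertex at distance $\delta$ to the end has height $m$ and position $>p$, and every vertex at distance $<\delta$ to the end has height $<m$.
\end{itemize}
For $k\in K$ the same holds in $L(k)$. Let $v$ be the vertex of $L(k_2)$ at distance $\delta$ to the end. We determine which name $v$ can have.

\emph{Claim: if $v=v(k_2)$ for a track $(v(k))$, then the track has speed $\Lambda_n$.} Otherwise the distance to the end has positive slope, so $v(k_1)$ is at distance $<\delta$ and has height $<m$ by (R2). The height is affine and equals $m$ at $k_2$, so $v(k_3)$ has height $>m$. But the speed is $\ge0$, so the position of $v(k_3)$ is at least that of $v$, which is $>p$. This contradicts (R1).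

\emph{Case 1: $v$ is a constant vertex.} By the claim and (T) it lies in $s_n$, so $s_n\ne\varepsilon$.

\emph{Case 2: $v=(i,j,\rho)$ with $\sigma_i\ge0$.} If $j<k_2-1$, then $(i,j+1,\rho)$ is closer to the end than $v$ and has height $m+\sigma_i\ge m$, contrary to (R2). So $v$ lies on the track $(i,k-1,\rho)$, which has speed $\Lambda_i$. By the claim $i=n$, and so $\sigma_n\ge0$.

\emph{Case 3: $v=(i,j,\rho)$ with $\sigma_i<0$.} We show that this is impossible. Here $j$ cannot be pinned down, because the higher vertices $(i,j',\rho)$ with $j'<j$ may lie at positions $\le p$, where (R1) says nothing. Instead we follow $v$ with $j$ fixed. The vertex $(i,j,\rho)$ exists in $L(k_3)$. By \eqref{eq:block} its position is at least that of $v$, hence $>p$, and its height is $m+(k_3-k_2)\beta_{i-1}$. By (R1), $\beta_{i-1}\le0$. In $L(k_1)$ copy $j$ need not exist, so let $j_1=\min(j,k_1-1)$, and let $d$ and $h$ be the distance to the end and the height of $(i,j_1,\rho)$ in $L(k_1)$. By \eqref{eq:block},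
\begin{align*}
\delta-d&=(k_2-k_1)(\Lambda_n-\Lambda_{i-1})-(j-j_1)\ell_i,\\
h-m&=-(k_2-k_1)\beta_{i-1}-(j-j_1)\sigma_i .
\end{align*}
Since $j\le k_2-1$, we have $0\le j-j_1\le k_2-k_1$, and $\Lambda_n-\Lambda_{i-1}\ge\ell_i\ge1$. So $d\le\delta$, and (R2) gives $h\le m$. Both terms in the formula for $h-m$ are $\ge0$, so both vanish, and $\sigma_i<0$ forces $j=j_1$. Then $d<\delta$ by the first formula, and (R2) gives $h<m$, a contradiction.

If $s_n=\varepsilon$, only Case~2 remains, and $\sigma_n\ge0$.
\end{proof}

\section{Every block has drift zero and contains peaks}\label{sec:peaks}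

We call the pattern \emph{normalized} if
\begin{itemize}
\item[(N)] $s_0=\varepsilon$ or $t_0=\varepsilon$, and also $s_n=\varepsilon$ or $t_1=\varepsilon$.
\end{itemize}
For a balanced weight, let $M$ be the maximal height of a vertex of $R(k)$; by (B) it does not depend on $k\ge1$. A \emph{peak} is a vertex of $L(k)$ or $R(k)$ of height $M$.

\begin{proposition}\label{prop:peaks}
Let the pattern be normalized and $\lambda$ balanced. Then:
\begin{itemize}
\item[(i)] $\sigma_1=\dots=\sigma_n=0$;
\item[(ii)] for every $k\ge1$ the maximal height in $L(k)$ is $M$; in $L(k)$ and in $R(k)$, whether a constant vertex is a peak does not depend on $k$, and whether $(i,j,\rho)$ is a peak depends only on $i$ and $\rho$;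
\item[(iii)] for every $i=0,1,\dots,n$ there is an offset $\rho$ such that the vertices $(i,j,\rho)$ are peaks.
\end{itemize}
\end{proposition}

Part (iii) fails without (N): for $L(k)=R(k)=aabb\,(ab)^{k-1}a$ with $s_0=t_0=aabb$ and $\lambda(a)=1$, $\lambda(b)=-1$, the only peak has height $2$ and lies in $aabb$.

\begin{proof}
By (B), $R(k)$ has $b_0+kc_0\ge1$ peaks, where $b_0$ is the number of constant vertices that are peaks and $c_0$ is the number of offsets $\rho$ for which the vertices $(0,j,\rho)$ are peaks.

\emph{Step 1: for $k\in K$, no peak of $L(k)$ is accidental.} We collect the vertices of $L(k)$ that can be peaks into \emph{classes}, each of which specifies a set of vertices of $L(k)$ for every $k\ge1$: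
\begin{itemize}
\item[$(\alpha)$] a single constant vertex;
\item[$(\beta)$] for a block $i$ with $\sigma_i\ne0$ and an offset $\rho$, the single vertex $(i,k-1,\rho)$ if $\sigma_i>0$, and $(i,0,\rho)$ if $\sigma_i<0$;
\item[$(\gamma)$] for a block $i$ with $\sigma_i=0$ and an offset $\rho$, the $k$ vertices $(i,j,\rho)$, $0\le j\le k-1$.
\end{itemize}
Classes of types $(\alpha)$ and $(\beta)$ are tracks. Different classes are disjoint, because every vertex has one name. By \eqref{eq:block} the vertices of a class have a common height, which is affine in $k$. A vertex in no class is a vertex $(i,j,\rho)$ with $\sigma_i\neq0$, and it is strictly lower than the vertex of type $(\beta)$ with the same $i$ and $\rho$. For $k\in K$ all heights in $L(k)$ are $\le M$, so every peak of $L(k)$ belongs to a class.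

Call a class, and its vertices, \emph{steady} if its height equals $M$ for all $k$. Let $b$ be the number of steady classes of types $(\alpha)$ and $(\beta)$, and $c$ the number of steady classes of type $(\gamma)$. Then $L(k)$ has $b+kc$ steady vertices, and all of them are peaks. A class of height $M$ at $k_2$ has height $\le M$ at $k_1$ and $k_3$, so it is steady by (A2). Thus $L(k_2)$ has exactly $b+k_2c$ peaks. The affine function $(b_0+kc_0)-(b+kc)$, which for $k\in K$ counts the peaks of $L(k)$ that are not steady, vanishes at $k_2$ and is $\ge0$ at $k_1$ and $k_3$. By (A2) it is identically zero. Hence $b=b_0$, $c=c_0$, and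
\begin{equation}\label{eq:steady}
\text{for $k\in K$, the peaks of $L(k)$ are exactly the steady vertices.}
\end{equation}

\emph{Step 2: the order of the steady vertices.} To compare first peaks, last peaks and gaps for different $k$, we need the steady vertices to come in a fixed order. Let $I$ be the set of $i\in\{1,\dots,n\}$ such that block $i$ has a steady class of type $(\gamma)$. An \emph{item} is either a steady class of type $(\alpha)$ or $(\beta)$ (a \emph{single} item), or, for $i\in I$, the set of all steady vertices of block $i$ (the \emph{group} of block $i$). Every steady vertex belongs to exactly one item, and there is at least one item by \eqref{eq:steady}. The segments $s_0$, block $1$, $s_1,\dots,$ block $n$, $s_n$ follow each other in this order. A segment $s_i$ contains single items only, ordered by offset. A block with nonzero drift contains single items only, all in the same copy and ordered by offset. A block with zero drift contains its group or no item. So the items occupy disjoint intervals of positions, in an order that does not depend on $k$. The first and the last vertex of each item are tracks: for the group of block $i$ they are $(i,0,\rho_1)$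 and $(i,k-1,\rho_e)$, where $\rho_1<\dots<\rho_e$ are the steady offsets.

\emph{Step 3: $c_0\ge1$.} Suppose $c_0=0$. Then $c=0$, all items are single, and all peaks of $R(k)$ are constant vertices.

Suppose some peak of $R(k)$ lies in $t_0$. Then $t_0\ne\varepsilon$, so $s_0=\varepsilon$ by (N) and $\sigma_1=0$ by Lemma~\ref{lem:ends}. The first peak of $R(k)$ lies in $t_0$ and has a fixed position. By \eqref{eq:steady}, Step 2 and (A1), the first item is a track of speed $0$. By (T) it is a constant vertex in $s_0$, which is impossible as $s_0=\varepsilon$, or a class of type $(\beta)$ in block $1$, which is impossible as $\sigma_1=0$.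

Otherwise all peaks of $R(k)$ lie in $t_1$. Then $t_1\ne\varepsilon$, so $s_n=\varepsilon$ by (N) and $\sigma_n=0$ by Lemma~\ref{lem:ends}. The last peak of $R(k)$ has a fixed distance to the end, so the last item is a track of speed $\Lambda_n$. By (T) it is a constant vertex in $s_n=\varepsilon$ or a class of type $(\beta)$ in block $n$, and both are impossible.

\emph{Step 4: $I=\{1,\dots,n\}$.} By Step 3 every copy of $u_0$ in $R(k)$ contains a peak. Hence the first peak lies in $t_0$ or in the first copy and has a fixed position, and the last peak lies in $t_1$ or in the last copy and has a fixed distance to the end. Call the distance between consecutive peaks a \emph{gap}. The gaps of $R(k)$ have lengths independent of $k$: those inside a copy of $u_0$ occur $k$ times, the one from a copy to the next occurs $k-1$ times, and those with an endpoint in $t_0$ or $t_1$ occur once. So the sum $Q_R(k)$ of the squares of the gaps of $R(k)$ is affine in $k$.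

In $L(k)$ consider the distances between consecutive steady vertices, and let $Q_L(k)$ be the sum of their squares. Inside the group of block $i$, the distances $\rho_{f+1}-\rho_f$ occur $k$ times and the distance $\ell_i-\rho_e+\rho_1$ occurs $k-1$ times, which gives an affine contribution to $Q_L$. Every other distance goes from the last vertex of an item to the first vertex of the next item, and it is an affine function $D_g+E_gk$, with $g$ ranging over a set that does not depend on $k$. Thus $Q_L$ is a polynomial of degree at most $2$ in which $k^2$ has the coefficient $\sum_gE_g^2$. By \eqref{eq:steady}, $Q_L=Q_R$ on $K$. By (A3), $\sum_gE_g^2=0$, so every $E_g$ is zero. Squares are used here because their leading coefficients cannot cancel.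

Finally we account for the growth of $|L(k)|$. It is the sum of the position of the first steady vertex, the distances from the first to the last vertex of each item, the distances $D_g+E_gk$, and the distance to the end of the last steady vertex. The first and the last of these terms are affine and, by \eqref{eq:steady}, constant on $K$, so they have slope $0$. A single item contributes $0$, and the group of block $i$ contributes $(k-1)\ell_i+\rho_e-\rho_1$. Comparing slopes, we get $\Lambda_n=\sum_{i\in I}\ell_i$. Since $\Lambda_n=\ell_1+\dots+\ell_n$ and all $\ell_i\ge1$, we have $I=\{1,\dots,n\}$.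

\emph{Conclusion.} Blocks in $I$ have drift zero, which proves (i). Then all $\beta_i$ vanish, so by \eqref{eq:block} the height of a constant vertex of $L(k)$ does not depend on $k$ and the height of $(i,j,\rho)$ depends only on $i$ and $\rho$. The set of heights in $L(k)$ is therefore the same for all $k\ge1$, and its maximum is $M$ because $L(k_1)=R(k_1)$. Together with (B) this proves (ii). Part (iii) is Step 3 for $i=0$ and Step 4 for $i\ge1$.
\end{proof}

\section{Cutting at the peaks}\label{sec:cut}

Let $\Delta$ be the alphabet that has one letter $[w]$ for each nonempty word $w\in\Gamma^*$, and let $\pi\colon\Delta^*\to\Gamma^*$ be the morphism with $\pi([w])=w$.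

\begin{lemma}\label{lem:cut}
Let a normalized pattern over $\Gamma$ satisfy $L(k)=R(k)$ for three distinct integers $k\ge1$, and let $\lambda$ be a balanced weight. Then there are words $p_L,q_L,p_R,q_R\in\Gamma^*$ and a pattern over $\Delta$, with sides $\tilde L(k)$ and $\tilde R(k)$, such that for all $k\ge1$:
\begin{itemize}
\item[(i)] $L(k)=p_L\,\pi(\tilde L(k))\,q_L$ and $R(k)=p_R\,\pi(\tilde R(k))\,q_R$;
\item[(ii)] $|\tilde L(k)|+1$ is the number of peaks of $L(k)$;
\item[(iii)] if $L(k)=R(k)$, then $p_L=p_R$, $q_L=q_R$ and $\tilde L(k)=\tilde R(k)$.
\end{itemize}
\end{lemma}

\begin{proof}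
By Proposition~\ref{prop:peaks}, for every $k\ge1$ each copy of each $u_i$ contains peaks, at offsets that depend only on $i$, and the constant vertices that are peaks do not depend on $k$. For two peaks $v\le v'$ of the same word, let $[v,v']\in\Delta^*$ be the sequence $[w_1]\cdots[w_m]$, where $w_1,\dots,w_m$ are the factors between consecutive peaks from $v$ to $v'$. It is empty exactly when $v=v'$, and $[v,v''] = [v,v'][v',v'']$ for peaks $v\le v'\le v''$.

Let $p_L$ be the prefix of $L(k)$ that ends at the first peak, $q_L$ the suffix that starts at the last peak, and $\tilde L(k)=[\text{first peak},\text{last peak}]$. Define $p_R,q_R,\tilde R(k)$ in the same way in $R(k)$. The first peak of $L(k)$ lies in $s_0$ or in the first copy of $u_1$, and the last one lies in $s_n$ or in the last copy of $u_n$, so $p_L$ and $q_L$ do not depend on $k$. For $p_R$ and $q_R$ use $t_0$, $t_1$ and $u_0$ instead. Parts (i) and (ii) hold by construction. If $L(k)=R(k)$, then the peaks of the two words, being the vertices of height $M$, coincide, which gives (iii).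

It remains to see that $\tilde L(k)$ and $\tilde R(k)$ are the sides of a pattern. Define
\begin{itemize}
\item $\tilde u_i=[v,v']$, with $v,v'$ the first and the last peak in a copy of $u_i$;
\item $\tilde r_i=[q_ir_ip_i]$, where $p_i$ is the prefix of $u_i$ up to its first peak and $q_i$ is the suffix of $u_i$ from its last peak;
\item $\tilde s_i=[v,v']$ for $1\le i<n$, with $v$ the last peak of block $i$ and $v'$ the first peak of block $i+1$;
\item $\tilde s_0=[v,v']$, with $v$ the first peak of $L(k)$ and $v'$ the first peak of block $1$, and $\tilde s_n=[v,v']$, with $v$ the last peak of block $n$ and $v'$ the last peak of $L(k)$; the words $\tilde t_0,\tilde t_1$ are defined in the same way from $R(k)$ and block $0$.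
\end{itemize}
None of these depends on $k$ or on the copy: for instance, $\tilde s_i$ with $1\le i<n$ is obtained by cutting the word $q_is_ip_{i+1}$ at those constant vertices of $s_i$ that are peaks. The factor from the last peak of one copy of $u_i$ to the first peak of the next is the nonempty word $q_ir_ip_i$. It has no peak inside, since the letter $r_i$ contributes no vertex of its own, so it yields the single letter $\tilde r_i$. For $1\le i<n$ the word $\tilde s_i$ is nonempty, since different blocks share no vertex. Concatenating the pieces from left to right gives
\[
\tilde L(k)=\tilde s_0(\tilde u_1\tilde r_1)^{k-1}\tilde u_1\,\tilde s_1\cdots(\tilde u_n\tilde r_n)^{k-1}\tilde u_n\,\tilde s_n,\qquad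
\tilde R(k)=\tilde t_0(\tilde u_0\tilde r_0)^{k-1}\tilde u_0\,\tilde t_1 .\qedhere
\]
\end{proof}

\begin{example}\label{ex:cut}
Canceling the last letter $a$ in \eqref{eq:identity} gives, for $k\ge1$, the normalized pattern
\[
L(k)=(a\cdot b)^{k-1}a\;\,ba\;\,(b\cdot a)^{k-1}b,\qquad R(k)=a\;\,(bab\cdot a)^{k-1}bab ,
\]
with $u_1=a$, $s_1=ba$, $u_2=b$, $t_0=a$, $u_0=bab$. Both sides equal $(ab)^{2k}$. For $\lambda(a)=1$, $\lambda(b)=-1$ the peaks are at the odd positions, so $p_L=p_R=a$ and $q_L=q_R=b$. With $e=[ba]$ we find $\tilde u_1=\tilde u_2=\varepsilon$ and $\tilde r_1=\tilde s_1=\tilde r_2=\tilde u_0=\tilde r_0=e$, all other words being empty. The new equation is $e^{k-1}\,e\,e^{k-1}=(ee)^{k-1}e$, over a single letter.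
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:pattern}]
We argue by induction on $|L(2)|$, for all alphabets at once. The value $k=2$ is chosen because every word of the pattern, including each $r_i$, is a factor of $L(2)$ or $R(2)$. Let $L(k)=R(k)$ for $k\in K$, with $K$ a set of three positive integers.

\emph{The pattern is not normalized.} If $s_0$ and $t_0$ are both nonempty, they begin with the same letter, since $L(k)=R(k)$ for $k\in K$. Canceling this letter gives a pattern with smaller $|L(2)|$ whose equation holds for exactly the same $k$, and the induction hypothesis applies. If $s_n$ and $t_1$ are both nonempty, cancel their last letters instead.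

Now let the pattern be normalized. By \eqref{eq:lengths}, the words $L(2)$ and $R(2)$ contain the same letters, and $L(2)$ contains at least the letter $r_1$.

\emph{Only one letter occurs in $L(2)$.} Then all words of the pattern are powers of this letter, and $|L(k)|=|R(k)|$ gives $L(k)=R(k)$ for all $k\ge1$.

\emph{At least two letters occur in $L(2)$.} For the cut to shorten the equation we need a balanced weight that is nonzero on some letter of $L(2)$. If some letter $a$ of $L(2)$ does not occur in $u_0r_0$, take $\lambda(w)=|w|_a$. Otherwise two distinct letters $a,b$ of $L(2)$ occur in $u_0r_0$; take $\lambda(a)=|u_0r_0|_b$, $\lambda(b)=-|u_0r_0|_a$, and $\lambda=0$ on the other letters. In both cases $\lambda(u_0r_0)=0$ and $\lambda(a)\neq0$. The two vertices around an occurrence of $a$ in $L(2)$ have different heights, so at most $|L(2)|$ of the $|L(2)|+1$ vertices of $L(2)$ are peaks. Lemma~\ref{lem:cut} gives a pattern with $|\tilde L(2)|<|L(2)|$ and $\tilde L(k)=\tilde R(k)$ for $k\in K$, and it gives $p_L=p_R$, $q_L=q_R$. By induction $\tilde L(k)=\tilde R(k)$ for all $k\ge1$, and then $L(k)=p_L\,\pi(\tilde L(k))\,q_L=p_R\,\pi(\tilde R(k))\,q_R=R(k)$.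
\end{proof}

\section{The exponent zero and the description of all solutions}\label{sec:group}

\begin{lemma}\label{lem:positive}
If \eqref{eq:main} holds for three distinct integers $k\ge1$, then it holds for all $k\ge1$.
\end{lemma}

\begin{proof}
If $x_i=\varepsilon$ for some $i\ge1$, delete $x_i^k$ and merge $s_{i-1}s_i$ into one word; this does not change the left side. Comparing lengths at two values of $k$ gives $|x_0|=|x_1|+\dots+|x_n|$. If all $x_i$ with $i\ge1$ are empty, then $x_0=\varepsilon$ and \eqref{eq:main} does not depend on $k$. Otherwise we may assume that $x_0,\dots,x_n$ are all nonempty, with $n\ge1$. Write $x_i=u_ir_i$ with $r_i$ a letter. For $k\ge1$,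
\[
x_i^ks_i=(u_ir_i)^{k-1}u_i\,(r_is_i)\quad(1\le i\le n),\qquad x_0^kt_1=(u_0r_0)^{k-1}u_0\,(r_0t_1).
\]
So the two sides of \eqref{eq:main} are the sides of the pattern with constant words $s_0,\ r_1s_1,\dots,r_ns_n$ and $t_0,\ r_0t_1$, and the words $r_is_i$ are nonempty. Theorem~\ref{thm:pattern} applies.
\end{proof}

Patterns are not defined for $k=0$, so this value needs a different argument. Now that \eqref{eq:main} is available for arbitrarily large $k$, we can compare long stretches of powers of $x_1$ and of $x_0$, and remove the factors $x_i^k$ one at a time. We recall three facts about the free group $F(\Gamma)$.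
\begin{itemize}
\item[(F1)] Every element is represented by a unique reduced word over $\Gamma\cup\Gamma^{-1}$, that is, a word with no factor $aa^{-1}$ or $a^{-1}a$. Words in $\Gamma^*$ are reduced, so two of them are equal in $F(\Gamma)$ only if they are equal as words.
\item[(F2)] The reduced word of an element $\gamma\ne1$ has the form $g\gamma'g^{-1}$ with $\gamma'$ nonempty and $\gamma'\gamma'$ reduced. For $b\ge1$ the word $g\gamma'^{\,b}g^{-1}$ is then reduced and represents $\gamma^b$. In particular $\gamma$ has infinite order.
\item[(F3)] The centralizer of an element $\ne1$ is cyclic.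
\end{itemize}
By (F1) and (F2), a root of a nonempty word is a word:
\begin{itemize}
\item[(F4)] If $\gamma\in F(\Gamma)$, $b\ge1$ and $\gamma^b=x\in\Gamma^*\setminus\{\varepsilon\}$, then $\gamma\in\Gamma^*$.
\end{itemize}
Indeed, $g\gamma'^{\,b}g^{-1}$ and $x$ are the same word. Then $g$ and $g^{-1}$ both consist of letters of $\Gamma$, so $g$ is empty, and $\gamma=\gamma'$ is a prefix of $x$.

In the next proposition we allow $n=0$, in which case \eqref{eq:main} reads $s_0=t_0x_0^kt_1$.

\begin{proposition}\label{prop:commute}
Let $n\ge0$, and let \eqref{eq:main} hold for all $k\ge1$. Then $s_0s_1\cdots s_n=t_0t_1$, and $y_0,\dots,y_n$ commute pairwise.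
\end{proposition}

\begin{proof}
We use induction on $n$. Lengths give $|x_0|=|x_1|+\dots+|x_n|$. If $n=0$, then $x_0=\varepsilon$, $y_0=1$ and $s_0=t_0t_1$. Let $n\ge1$. If $x_i=\varepsilon$ for some $i\ge1$, then $y_i=1$, and deleting $x_i^k$ and merging $s_{i-1}s_i$ changes neither the other $y_j$ nor the product $s_0\cdots s_n$, so the induction hypothesis applies. Assume that $x_1,\dots,x_n$ are nonempty; then $0<|x_1|\le|x_0|$.

\emph{The elements $y_0$ and $y_1$ are powers of one element.} Let $N=\max(|s_0|,|t_0|)$, and take $k$ so large that $s_0x_1^k$ and $t_0x_0^k$ have length at least $N+|x_0||x_1|$. Both are prefixes of the word $w$ given by \eqref{eq:main}. Let $z,z'$ be the prefixes of $w$ of lengths $N$ and $N+|x_0||x_1|$. Write $z=s_0p$, with $p$ a prefix of $x_1^k$. The prefix of $x_1^k$ of length $|x_0||x_1|+|p|$ is $x_1^{|x_0|}p$, so $z'=s_0x_1^{|x_0|}p=y_1^{|x_0|}z$. The same computation with $t_0$ and $x_0$ gives $z'=y_0^{|x_1|}z$. Hence $y_1^{|x_0|}=y_0^{|x_1|}=z'z^{-1}\ne1$. Both $y_1$ and $y_0$ commute with this element, so by (F3) $y_1=c^a$ and $y_0=c^b$ for some $c\ne1$ and integers $a,b$. Here $a\neq0$, and replacing $c$ by $c^{-1}$ if necessary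 we have $a>0$. Since $c$ has infinite order, $a|x_0|=b|x_1|$. Therefore $0<a\le b$, with $a<b$ if $|x_1|<|x_0|$.

\emph{Removing $x_1^k$.} Put $\gamma=t_0^{-1}ct_0$. Then $\gamma^b=x_0$, so $\gamma\in\Gamma^*$ by (F4). The left side of \eqref{eq:main} is $y_1^k\cdot s_0s_1x_2^ks_2\cdots x_n^ks_n$, and the right side is $c^{bk}t_0t_1$. Multiplying on the left by $y_1^{-k}=c^{-ak}$ gives
\[
(s_0s_1)\,x_2^ks_2\cdots x_n^ks_n=c^{(b-a)k}t_0t_1=t_0\,(\gamma^{\,b-a})^k\,t_1\qquad(k\ge1).
\]
The first and the last expression are words in $\Gamma^*$, so by (F1) this is an equation of the form \eqref{eq:main} with $n-1$ factors on the left. Its associated group elements are $y_2,\dots,y_n$ and $t_0\gamma^{b-a}t_0^{-1}=c^{b-a}$. By induction, $s_0s_1\cdots s_n=t_0t_1$, and $y_2,\dots,y_n$ commute with $c^{b-a}$.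

If $n=1$, the elements $y_0,y_1$ are powers of $c$ and commute. If $n\ge2$, then $|x_1|<|x_0|$, so $b>a$ and $c^{b-a}\ne1$. The centralizer of $c^{b-a}$ contains $y_2,\dots,y_n$ and $c$, hence also $y_0$ and $y_1$. It is cyclic by (F3), so all $y_i$ commute.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:class}]
Assume (a). By Lemma~\ref{lem:positive}, \eqref{eq:main} holds for all $k\ge1$. By Proposition~\ref{prop:commute}, $s_0\cdots s_n=t_0t_1$ and the $y_i$ commute pairwise. Then \eqref{eq:group} for $k=1$ gives $y_1\cdots y_n=y_0$, so (c) holds. Assume (c). Then $y_1^k\cdots y_n^k=(y_1\cdots y_n)^k=y_0^k$, so \eqref{eq:group} holds for all $k\ge0$, and (F1) gives (b). Finally, (b) contains (a). This proves Theorem~\ref{thm:class}, and the implication from (a) to (b) is Theorem~\ref{thm:main}.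
\end{proof}

\begin{thebibliography}{9}

\bibitem{weighted}
\emph{Studying Word Equations by a Method of Weighted Frequencies},
\texttt{https://amsaar.gitlab.io/articles/sa18fi.pdf}.

\end{thebibliography}
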